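
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem*{question}{Question}


\title{Spaces whose powers are Lindel\"of below $k$ and normal below $\omega_1$}

\begin{abstract}
For every natural number $k\ge 1$ we construct, in ZFC, a zero-dimensional first countable space $X$ such that $X^{\kappa}$ is Lindel\"of if and only if $\kappa<k$, paracompact if and only if $\kappa<k$, and normal if and only if $\kappa<\omega_1$. Hence the Continuum Hypothesis, under which such spaces were obtained by Alster and Zenor, is not essential. The space arises by refining the topology of a set of reals in $\mathfrak c$ steps, one task per step; a perfect-set (fusion) argument in countable powers shows that one task per step is enough. We also show that, for the normality threshold $\omega_1$, every threshold $\lambda$ with $1\le\lambda\le\omega_1$ occurs for the Lindel\"of property, and for paracompactness, except $\lambda=\omega$.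
\end{abstract}

\section{The question and the answer}

Throughout, \emph{space} means completely regular Hausdorff space, and $X^{\kappa}$ is the product of $\kappa$ copies of $X$ with the product topology; $X^0$ is a point. We write $\mathfrak c=2^{\omega}$ and $n=\{0,\dots,n-1\}$ for $n<\omega$, and we work in ZFC.

Let $X$ be nonempty. If $\kappa\le\kappa'$, then fixing the superfluous coordinates makes $X^{\kappa}$ a closed subspace of $X^{\kappa'}$. Normality, paracompactness and the Lindel\"of property pass to closed subspaces. Hence the cardinals $\kappa$ for which $X^\kappa$ has one of these properties form an initial segment of the cardinals, and one may ask where the segments can end. Regular Lindel\"of spaces are paracompact and paracompact spaces are normal, so normality is the last of the three to be lost.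

\begin{question}[{\cite[Question 5.1]{FM}}]
Let $1\le\lambda\le\mu$ be cardinals. Does there exist a space $X=X(\lambda,\mu)$ such that
\begin{enumerate}
\item[(a)] $X^{\kappa}$ is paracompact (resp.\ Lindel\"of) if and only if $\kappa<\lambda$;
\item[(b)] $X^{\kappa}$ is normal if and only if $\kappa<\mu$?
\end{enumerate}
\end{question}

The value $\mu=\omega_1$ plays a special role. By a theorem of A.~H.~Stone \cite{Stone}, $\mathbb N^{\omega_1}$ is not normal. If $X$ is not countably compact, it contains an infinite closed discrete set, so $X^{\omega_1}$ contains a closed copy of $\mathbb N^{\omega_1}$ and is not normal. Thus, outside the class of countably compact spaces, $\omega_1$ is the largest possible threshold for normality. It is attained by $X=\mathbb N$, for which $\lambda=\mu=\omega_1$.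

This paper is about Case 3 of the question: $\lambda=k\ge1$ is a natural number and $\mu=\omega_1$. Alster and Zenor showed that the Continuum Hypothesis (CH) implies a positive answer in this case, and \cite{FM} adds: ``However, we do not know whether the assumption of the Continuum Hypothesis is essential.'' It is not essential, in either version of the question.

Recall that a space is \emph{metaLindel\"of} if every open cover has a point-countable open refinement that covers the space; paracompact spaces and Lindel\"of spaces are metaLindel\"of, and closed subspaces of metaLindel\"of spaces are metaLindel\"of. A space is \emph{zero-dimensional} if it has a base of clopen sets. It is \emph{collectionwise normal} if the members of every discrete family of closed sets can be enclosed in pairwise disjoint open sets; a family is \emph{discrete} if each point has a neighborhood meeting at most one member.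

\begin{theorem}[ZFC]\label{thm:main}
For every natural $k\ge1$ there is a zero-dimensional, first countable space $X$, with a coarser separable metrizable topology, such that
\begin{enumerate}
\item[\textup{(1)}] $X^{\kappa}$ is Lindel\"of (hence paracompact) for $\kappa<k$;
\item[\textup{(2)}] $X^{\kappa}$ is not metaLindel\"of, hence neither paracompact nor Lindel\"of, for $\kappa\ge k$;
\item[\textup{(3)}] $X^{\kappa}$ is normal for $\kappa\le\omega$ and not normal for $\kappa\ge\omega_1$. Moreover, all closed discrete subsets of $X^{\omega}$ are countable, and $X^{\omega}$ is collectionwise normal.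
\end{enumerate}
\end{theorem}

So $X^{\kappa}$ is paracompact iff $\kappa<k$, Lindel\"of iff $\kappa<k$, and normal iff $\kappa<\omega_1$: one space settles both versions of Case 3 positively. For $\mu=\omega_1$ the answer can then be completed.

\begin{theorem}[ZFC]\label{thm:all}
Let $1\le\lambda\le\omega_1$ be a cardinal. A space as in the Question with $\mu=\omega_1$ exists (in either version) if and only if $\lambda\ne\omega$.
\end{theorem}

\subsection*{What has to be reconciled}

For $k=1$ the Lindel\"of version is trivial: let $X$ be an uncountable discrete space. Then $X$ is not Lindel\"of, the powers $X^{\kappa}$ with $\kappa\le\omega$ are metrizable, and $X^{\kappa}$ is not normal for $\kappa\ge\omega_1$. But $X$ is paracompact.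

For $k=2$ one might start from the Sorgenfrey line $S$ (the reals with base $[a,b)$), which is Lindel\"of. Its square is not, because the antidiagonal $E=\{(x,-x):x\in S\}$ is an uncountable closed discrete set. However, $S^2$ is not even normal. Indeed $S^2$ has a countable dense set $D$. If $S^2$ were normal, then for each $A\subset E$ there would be disjoint open sets $U_A\supset A$ and $V_A\supset E\setminus A$. If $x\in A\setminus A'$, then the nonempty open set $U_A\cap V_{A'}$ contains a point of $D$, and this point lies in $U_A\setminus U_{A'}$. So $A\mapsto U_A\cap D$ would be an injection from the $2^{\mathfrak c}$ subsets of $E$ to the $\mathfrak c$ subsets of $D$.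

We therefore let $X^k$ lose the Lindel\"of property for another reason. Our $X^k$ contains a closed set $\Delta$ that is uncountable and \emph{locally countable} (each point has a countable neighborhood), while all closed discrete subsets of $\Delta$ are countable. The following lemma shows that this is enough, for the paracompact version as well.

\begin{lemma}\label{lem:loccount}
Let $\Delta$ be a locally countable space all of whose closed discrete subsets are countable. If $\Delta$ is metaLindel\"of, then $\Delta$ is countable.
\end{lemma}

\begin{proof}
The interiors of countable neighborhoods are countable open sets, and they cover $\Delta$. Let $\mathcal V$ be a point-countable open refinement of this cover that covers $\Delta$. Choose recursively points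
\[
d_\xi\in\Delta\setminus\bigcup\bigl\{V\in\mathcal V: V\cap\{d_\eta:\eta<\xi\}\ne\emptyset\bigr\}
\]
as long as possible. As $\mathcal V$ covers $\Delta$, the $d_\xi$ are distinct, so the recursion stops. Each $V\in\mathcal V$ contains at most one $d_\xi$. Hence each point of $\Delta$ has a neighborhood containing at most one $d_\xi$, so the set $A$ of all $d_\xi$ is closed and discrete, and therefore countable. Since the recursion has stopped, the members of $\mathcal V$ that meet $A$ cover $\Delta$. There are countably many of them, since $\mathcal V$ is point-countable, and each is countable.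
\end{proof}

\section{The idea on the smallest case}\label{sec:toy}

We first carry out the method for $k=1$ and for the first power only. Let $Z=2^{\omega}$ and, for $z\in Z$ and $r<\omega$, let $[z|r]=\{y\in Z:y|r=z|r\}$. Two such balls are disjoint or nested. We call the usual topology of $Z$ \emph{Euclidean}.

New points will be attached as limits of sequences of older points, and the following remark keeps the neighborhoods of the older points apart.

\begin{lemma}\label{lem:balls}
Let $c\in Z$ and $Y\subset Z\setminus\{c\}$ be such that for every $t<\omega$ only finitely many points of $Y$ lie outside $[c|t]$. Then there are $s_y<\omega$ $(y\in Y)$ such that the balls $[y|s_y]$ are pairwise disjoint, do not contain $c$, and satisfy $[y|s_y]\subset[c|r]$ whenever $y\in[c|r]$.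
\end{lemma}

\begin{proof}
Let $y\in Y$. Choose $t$ with $y\notin[c|t]$. Then $[y|t]$ misses $[c|t]$, and only finitely many points of $Y$ lie outside $[c|t]$, so there is $s_y\ge t$ with $[y|s_y]\cap(Y\cup\{c\})=\{y\}$. If two of these balls met, one would contain the other and hence the center of the other, contrary to the choice. If $y\in[c|r]$, then $[y|s_y]$ and $[c|r]$ meet, so they are nested, and $c\notin[y|s_y]$ leaves only $[y|s_y]\subset[c|r]$.
\end{proof}

\begin{proposition}\label{prop:toy}
There are an uncountable set $X\subset Z$ and a zero-dimensional, first countable, locally countable, normal topology on $X$, finer than the Euclidean one, for which all closed discrete sets are countable. By Lemma~\textup{\ref{lem:loccount}}, $X$ is not metaLindel\"of.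
\end{proposition}

\begin{proof}
List the pairs $(H_0,K_0)$ of countable subsets of $Z$ as $(T_\alpha)_{\alpha<\mathfrak c}$, each pair occurring $\mathfrak c$ times, hence at arbitrarily late stages. At each stage we put at most one point into $X$. With each point $p$ we define a decreasing sequence of countable, Euclidean-compact sets $N_r(p)\subset X$, $r<\omega$, with $p\in N_r(p)\subset[p|r]$. Before stage $0$ we put a countable dense set $C_0\subset Z$ into $X$, with $N_r(c)=\{c\}$ for $c\in C_0$. Let $X_{<\alpha}$ be the set of points put into $X$ before stage $\alpha$; then $|X_{<\alpha}|<\mathfrak c$.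

\emph{Stage $\alpha$.} Let $T_\alpha=(H_0,K_0)$. If $H_0,K_0\subset X_{<\alpha}$ and there is a point outside $X_{<\alpha}$ in the Euclidean closures of both $H_0$ and $K_0$, choose such a point $x$ and put it into $X$ (otherwise do nothing). Choose $h^{(l)}\in[x|l]$, $l<\omega$, in $H_0$ for even $l$ and in $K_0$ for odd $l$. Let $D=\{h^{(l)}:l<\omega\}$; as $D\subset X_{<\alpha}$, we have $x\notin D$. Only the points $h^{(l)}$ with $l<t$ can lie outside $[x|t]$, so Lemma~\ref{lem:balls} gives balls $[y|s_y]$ for $y\in D$. Choose $r(y)$ with $N_{r(y)}(y)\subset[y|s_y]$ and put
\[
N_r(x)=\{x\}\cup\bigcup\{N_{r(y)}(y):y\in D\cap[x|r]\}.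
\]
This set is countable and contained in $[x|r]$. For every $t$, all but finitely many of the compact sets in the union lie in $[x|t]$, so $N_r(x)$ is compact.

\emph{The topology.} If $q\in N_r(p)$, then $N_s(q)\subset N_r(p)$ for some $s$. This is trivial for $q=p$; otherwise $q\in N_{r(y)}(y)\subset N_r(p)$ for some $y$ put into $X$ earlier than $p$, and induction applies. So the sets $N_r(p)$ form a base of a topology on $X$, finer than the Euclidean one, and those with fixed $p$ form a base at $p$. They are open, countable and Euclidean-compact, hence clopen. So $X$ is zero-dimensional, Hausdorff, first countable and locally countable. The pair $(C_0,C_0)$ occurs $\mathfrak c$ times, and each time a point is added, because the closure of $C_0$ is $Z\not\subset X_{<\alpha}$. So $X$ is uncountable.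

\emph{What the stages achieve.} We claim:
\begin{equation}\label{eq:toycatch}
\begin{minipage}{0.84\textwidth}
if $H_0,K_0\subset X$ are countable and their Euclidean closures in $Z$ have an uncountable intersection, then their closures in $X$ meet.
\end{minipage}
\end{equation}
Indeed the intersection is an uncountable closed subset of $Z$, so it has $\mathfrak c$ points. As $\mathrm{cf}(\mathfrak c)>\omega$, there is $\alpha$ with $T_\alpha=(H_0,K_0)$ and $H_0,K_0\subset X_{<\alpha}$. As $|X_{<\alpha}|<\mathfrak c$, a point $x$ was chosen at stage $\alpha$. Since $h^{(l)}\in N_r(x)$ for all $l\ge r$, it is in both closures.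

\emph{Closed discrete sets.} Suppose $E\subset X$ is closed, discrete and uncountable. Choose recursively disjoint countable $H_0,K_0\subset E$, both meeting every ball $[z|r]$ for which $[z|r]\cap E$ is infinite. Their Euclidean closures contain every $z\in Z$ each of whose balls meets $E$ in an uncountable set, and all but countably many points of $E$ are of this kind. By \eqref{eq:toycatch} the closures of $H_0$ and $K_0$ in $X$ meet. But subsets of $E$ are closed in $X$, and $H_0\cap K_0=\emptyset$, a contradiction.

\emph{Normality.} Let $H,K\subset X$ be disjoint and closed, and let $P$ be the set of points of $X$ in the Euclidean closures of both. If $P$ is uncountable, apply \eqref{eq:toycatch} to countable Euclidean-dense $H_0\subset H$ and $K_0\subset K$ to obtain a point of $H\cap K$, a contradiction. If $P$ is countable, let $\tau$ be the topology on $X$ generated by the Euclidean topology and the sets $N_r(p)$, $X\setminus N_r(p)$ with $p\in P$. It has a countable base of clopen sets, so it is metrizable, and it is coarser than the topology of $X$, with the same neighborhoods at points of $P$. A point in the $\tau$-closures of both $H$ and $K$ lies in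 $P$, hence in $H\cap K=\emptyset$. So $H$ and $K$ have disjoint closures in the metrizable topology $\tau$, and therefore disjoint open neighborhoods.
\end{proof}

The heart of the argument is the dichotomy in the last paragraph. Either the obstruction $P$ is countable, and a countable refinement of the Euclidean topology removes it, or it is so large that some stage has attached to $X$ a common limit of $H$ and $K$. Three things must be added for Theorem~\ref{thm:main}.

\emph{Old coordinates.} In $X^{\omega}$ the obstruction can be large and still lie in $\{x:x_0=p\}$ for one old point $p$. A common limit $x$ with $x_0=p$ is caught only if the sequence $h^{(l)}_0$ converges to $p$ in $X$, and not just in the Euclidean sense. We shall therefore work with topologies $\tau_Q$ that agree with $X$ at the points of a countable set $Q$, and look for points $x$ \emph{each coordinate of which is in $Q$ or new}. At stage $\alpha$ the set of old points may be uncountable, so it cannot simply be taken as $Q$. That suitable $x$ exist nevertheless is the content of the fusion lemma in Section~\ref{sec:fusion}.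

\emph{Lindel\"of small powers.} For $k\ge2$ the powers $X^n$, $n<k$, have to be Lindel\"of, so new points should keep their Euclidean neighborhoods whenever possible. We use $k$ copies $(z,1),\dots,(z,k)$ of each $z\in Z$. If a stage needs only some of the copies of a new $z$, it leaves out one of the others and gives the remaining copies Euclidean neighborhoods. All $k$ copies of $z$ enter $X$ only if a stage needs them all. A point of $X^n$ with $n<k$ never needs them all.

\emph{The diagonal.} The points $((c,1),\dots,(c,k))$, for those $c$ all of whose copies are in $X$, will form $\Delta$. To keep $\Delta$ locally countable, the neighborhoods of the $k$ copies of $c$ are built with the same balls $[y|s_y]$.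

\section{The construction}\label{sec:constr}

\subsection{The frame}

Fix $k\ge1$. Let $M=Z\times\{1,\dots,k\}$, a compact metrizable space; \emph{Euclidean} now refers to its topology and its powers. By induction on $\alpha<\mathfrak c$ we \emph{decide} points of $Z$, countably many at each stage. To decide $z$ means to put it into one of the pairwise disjoint sets $B_1,\dots,B_k,C$. Put
\[
A_i=\bigcup_{j\ne i}B_j,\qquad X=\bigcup_{i\le k}(A_i\cup C)\times\{i\}\subset M,\qquad \mathcal A=\bigcup_{i\le k}A_i\times\{i\}.
\]
(The indices $i,j$ run over $1,\dots,k$.) So all copies of $z\in C$ are in $X$, all copies of $z\in B_j$ except the $j$-th are in $X$, and points that are never decided contribute nothing. In particular,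
\begin{equation}\label{eq:full}
\text{if }(z,i)\in X\text{ for all }i\le k,\text{ then }z\in C.
\end{equation}
For $k=1$ we have $X=C\times\{1\}$; for $k=2$ we have $A_1=B_2$ and $A_2=B_1$.

For each $p=(z,i)\in X$ we define a decreasing sequence of Euclidean-compact sets $N_r(p)\subset M$, $r<\omega$, with
\begin{equation}\label{eq:N}
p\in N_r(p)\subset[z|r]\times\{i\}.
\end{equation}
If $z\in A_i$, then $N_r(z,i)=[z|r]\times\{i\}$. For $z\in C$ the sets $N_r(z,i)$ are defined at the stage at which $z$ is decided. The sets $N_r(p)\cap X$ will be the basic neighborhoods of $p$ in $X$.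

Let $Y_\alpha$ be the set of points decided before stage $\alpha$, and $X_{<\alpha}=\{(z,i)\in X:z\in Y_\alpha\}$. Then $|Y_\alpha|\le\omega\cdot(|\alpha|+1)<\mathfrak c$. A point $z\in Z$, or a point $(z,i)\in M$, is \emph{new} at stage $\alpha$ if $z\notin Y_\alpha$.

\subsection{The topologies $\tau_Q$}

For countable $Q\subset X$ let $\mathcal D_Q$ be the countable family of all sets $[z|r]\times\{i\}$ and all sets $N_r(p)$ and $M\setminus N_r(p)$ with $p\in Q$, $r<\omega$. Let $\tau_Q$ be the topology on $M$ with subbase $\mathcal D_Q$. For $Q\subset X_{<\alpha}$ it is known at stage $\alpha$. The members of $\mathcal D_Q$ are $\tau_Q$-clopen. Clearly $\tau_\emptyset$ is the Euclidean topology, and $\tau_Q\subset\tau_{Q'}$ if $Q\subset Q'$.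

Recall that a space is \emph{Polish} if it is separable and metrizable by a complete metric.

\begin{lemma}\label{lem:polish}
$\tau_Q$ is Polish, and its members are Euclidean-Borel sets.
\end{lemma}

\begin{proof}
For a closed set $N\subset M$, the topology on $M$ generated by the Euclidean one and $N$ is that of the topological sum of the closed subspace $N$ and the open subspace $M\setminus N$, hence Polish. Now $\tau_Q$ is generated by countably many topologies of this kind (and the Euclidean one). So $(M,\tau_Q)$ is homeomorphic to the diagonal of a countable product of Polish spaces, which is closed because all the topologies refine the Euclidean one. Finally, $\tau_Q$ has a countable base of finite intersections of members of $\mathcal D_Q$, which are Borel. (See also \cite[Lemmas 13.2, 13.3]{Kechris}.)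
\end{proof}

\subsection{Tasks and stages}

There are two types of tasks. Those of type 1 will give normality of $X^{\omega}$, and those of type 2 the Lindel\"of property of $X^n$, $n<k$.

\emph{Type 1:} triples $(Q,H_0,K_0)$ with $Q\subset M$ and $H_0,K_0\subset M^{\omega}$ countable.

\emph{Type 2:} triples $(Q,n,F)$ with $Q\subset M$ countable, $1\le n<k$, and $F\subset M^n$ Borel.

As $M$ and $M^{\omega}$ have $\mathfrak c$ countable subsets and $M^n$ has $\mathfrak c$ Borel subsets, there are $\mathfrak c$ tasks. List them as $(T_\alpha)_{\alpha<\mathfrak c}$, each task occurring $\mathfrak c$ times, hence cofinally often.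

\medskip\noindent\textbf{Before stage $0$.} Choose a countable dense set $C_0\subset Z$, put $C_0\subset C$, and let $N_r(c,i)=\{(c,i)\}$ for $c\in C_0$, $i\le k$, $r<\omega$.

\medskip\noindent\textbf{Stage $\alpha$, type 1.} The aim is to add to $X^{\omega}$ a common limit of $H_0$ and $K_0$. Let $T_\alpha=(Q,H_0,K_0)$. Suppose that $Q\subset X_{<\alpha}$, that $H_0,K_0\subset(X_{<\alpha})^{\omega}$, and that there is a point $x$, in the closures of both $H_0$ and $K_0$ in $(M,\tau_Q)^{\omega}$, each coordinate of which is in $Q$ or new. Choose such an $x$; if there is none, or if the other conditions fail, do nothing.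

For $l<\omega$ choose $h^{(l)}\in H_0$ if $l$ is even and $h^{(l)}\in K_0$ if $l$ is odd, so that for all $m\le l$
\begin{equation}\label{eq:h}
h^{(l)}_m\in
\begin{cases}
N_l(x_m)&\text{if }x_m\in Q,\\
[z|l]\times\{i\}&\text{if }x_m=(z,i)\text{ is new.}
\end{cases}
\end{equation}
This is possible because the sets on the right are $\tau_Q$-open neighborhoods of $x_m$. We say that $z$ \emph{occurs} in $x$ if some $(z,i)$ is a coordinate of $x$, and we call $z$ \emph{full} if $(z,i)$ is a coordinate of $x$ for every $i\le k$. The new $z$ occurring in $x$ are decided as follows.

\emph{If $z$ is not full}, put $z$ into $B_j$, where $j$ is least such that $(z,j)$ is not a coordinate of $x$.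

\emph{If $z=c$ is full}, put $c$ into $C$. Its copies must become limits of the corresponding coordinates of the $h^{(l)}$. Let
\[
D_{c,l}=\bigl\{h^{(l)}_m:m\le l,\ x_m\in\{c\}\times\{1,\dots,k\}\bigr\},\qquad D_c=\bigcup_{l<\omega}D_{c,l}\subset X_{<\alpha},
\]
and $Y_c=\{y:(y,i)\in D_c\text{ for some }i\}\subset Y_\alpha$. As $c$ is new, $c\notin Y_c$. The sets $D_{c,l}$ are finite and $D_{c,l}\subset[c|l]\times\{1,\dots,k\}$ by \eqref{eq:h}, so for every $t$ only finitely many points of $Y_c$ lie outside $[c|t]$. Let $[y|s_y]$, $y\in Y_c$, be the balls given by Lemma~\ref{lem:balls}. For $(y,i)\in D_c$ choose, by \eqref{eq:N}, a number $r(y,i)$ with $N_{r(y,i)}(y,i)\subset[y|s_y]\times\{i\}$. For $i\le k$ and $r<\omega$ let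
\begin{equation}\label{eq:Nc}
N_r(c,i)=\{(c,i)\}\cup\bigcup\bigl\{N_{r(y,i)}(y,i):(y,i)\in D_c,\ y\in[c|r]\bigr\}.
\end{equation}
These sets decrease with $r$. If $y\in[c|r]$, then $[y|s_y]\subset[c|r]$, so \eqref{eq:N} holds. For every $t$, all but finitely many of the compact sets in the union lie in $[c|t]\times\{i\}$. Hence any open set containing $(c,i)$ contains all but finitely many of them, and $N_r(c,i)$ is compact.

The numbers $s_y$ and $r(y,i)$ depend on $c$, but $s_y$ does not depend on $i$. The latter is used only in Lemma~\ref{lem:diag}.

\medskip\noindent\textbf{Stage $\alpha$, type 2.} The aim is to add to $X^n$ a point of $F$ at which $X^n$ and $\tau_Q$ will have the same neighborhoods. Let $T_\alpha=(Q,n,F)$. Suppose that $Q\subset X_{<\alpha}$ and that there is $x\in F$ each coordinate of which is in $Q$ or new; otherwise do nothing. Choose such an $x$, and put every new $z$ occurring in $x$ into $B_j$, where $j$ is least such that $(z,j)$ is not a coordinate of $x$. Such a $j$ exists because $x$ has only $n<k$ coordinates.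

\medskip
This ends the construction.

\section{The space $X$}\label{sec:space}

\begin{lemma}\label{lem:base}
If $p\in X$ and $q\in N_r(p)\cap X$, then $N_s(q)\subset N_r(p)$ for some $s$.
\end{lemma}

\begin{proof}
Let $p=(z,i)$. We use induction on the stage at which $z$ is decided. If $z\in A_i$, then $N_r(p)=[z|r]\times\{i\}$ and, by \eqref{eq:N} for $q$, we may take $s=r$. If $q=p$, take $s=r$ again; this covers $z\in C_0$. If $z\in C\setminus C_0$ and $q\ne p$, then by \eqref{eq:Nc} for $c=z$ there is $(y,i)\in D_z$ with $q\in N_{r(y,i)}(y,i)\subset N_r(p)$. Since $y$ was decided at an earlier stage than $z$, the induction hypothesis applies to $(y,i)$.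
\end{proof}

Hence the sets $N_r(p)\cap X$ form a base of a topology on $X$, and those with fixed $p$ form a base at $p$. From now on $X$ carries this topology. By \eqref{eq:N} it refines the Euclidean one. The sets $N_r(p)$ are Euclidean-compact, so $N_r(p)\cap X$ is clopen in $X$. Thus $X$ is Hausdorff, zero-dimensional (hence completely regular) and first countable, and it has a coarser separable metrizable topology.

Let $Q\subset X$ be countable. The subspace topology that $X$ inherits from $(M,\tau_Q)$, again called $\tau_Q$, is separable metrizable and coarser than the topology of $X$. Moreover,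
\begin{equation}\label{eq:agree}
\text{at each point of }Q\cup\mathcal A,\ (X,\tau_Q)\text{ and }X\text{ have the same neighborhoods.}
\end{equation}
Indeed, for $p\in Q$ the sets $N_r(p)\cap X$ are $\tau_Q$-open, and for $p\in\mathcal A$ the sets $N_r(p)$ are Euclidean balls.

For $\Lambda=\omega$ or $\Lambda=n$, $1\le n<\omega$, let $\mathcal U_Q^{\Lambda}$ be the countable family of all finite intersections of sets $\{x\in M^{\Lambda}:x_m\in D\}$, $m\in\Lambda$, $D\in\mathcal D_Q$ (the empty intersection being $M^{\Lambda}$). It is a base of clopen sets of the Polish space $(M,\tau_Q)^{\Lambda}$, and $\mathcal U_Q^{\Lambda}\subset\mathcal U_{Q'}^{\Lambda}$ if $Q\subset Q'$.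

We now see what the two kinds of stages achieve.

\begin{lemma}\label{lem:caught}
\begin{enumerate}
\item[\textup{(A)}] If a stage of type $1$ chose $x$ for $(Q,H_0,K_0)$, then $x\in X^{\omega}$, and $x$ is in the closures of both $H_0$ and $K_0$ in $X^{\omega}$.
\item[\textup{(B)}] If a stage of type $2$ chose $x$ for $(Q,n,F)$, then $x\in F\cap X^n$, and all coordinates of $x$ are in $Q\cup\mathcal A$.
\end{enumerate}
\end{lemma}

\begin{proof}
Coordinates of $x$ that are not new are in $Q\subset X$. In both cases a new coordinate $(z,i)$ of $x$ with $z$ not full has $z\in B_j$ for some $j\ne i$, so $(z,i)\in\mathcal A\subset X$. This proves (B), where no new $z$ is full. In (A), full $z$ are put into $C$, so $x\in X^{\omega}$. Let $m,r<\omega$ and $l\ge\max(m,r)$. We show that $h^{(l)}_m\in N_r(x_m)$.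
\begin{itemize}
\item If $x_m\in Q$, then $h^{(l)}_m\in N_l(x_m)\subset N_r(x_m)$ by \eqref{eq:h}.
\item If $x_m=(z,i)$ is new and in $\mathcal A$, then $h^{(l)}_m\in[z|l]\times\{i\}\subset[z|r]\times\{i\}=N_r(x_m)$.
\item If $x_m=(c,i)$ with $c$ new and full, then $h^{(l)}_m=(y,i)\in D_c$ for some $y\in[c|l]\subset[c|r]$, and $h^{(l)}_m\in N_{r(y,i)}(y,i)\subset N_r(c,i)$ by \eqref{eq:Nc}.
\end{itemize}
So every neighborhood of $x$ in $X^{\omega}$ contains $h^{(l)}$ for all large $l$, both even and odd.
\end{proof}

\begin{lemma}\label{lem:diag}
The set $\Delta=\{((c,1),\dots,(c,k)):c\in C\}$ is closed in $X^k$, locally countable, and uncountable.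
\end{lemma}

\begin{proof}
By \eqref{eq:full}, $\Delta=X^k\cap\{((z,1),\dots,(z,k)):z\in Z\}$, and the second set is Euclidean-closed.

For $c\in C$ let $N_r^{\Delta}(c)=\{z\in Z:(z,i)\in N_r(c,i)\text{ for all }i\le k\}$. For local countability it suffices to show that this set is countable for all $r$. We use induction on the stage at which $c$ is decided. For $c\in C_0$ the set is $\{c\}$. Let $c\in C\setminus C_0$ and $c\ne z\in N_r^{\Delta}(c)$. For each $i$ there is $(y_i,i)\in D_c$ with $(z,i)\in N_{r(y_i,i)}(y_i,i)\subset[y_i|s_{y_i}]\times\{i\}$. So $z$ lies in all the balls $[y_i|s_{y_i}]$. As the balls $[y|s_y]$, $y\in Y_c$, are pairwise disjoint, $y_1=\dots=y_k=:y$. Then $(y,i)\in D_c\subset X$ for all $i$, so $y\in C$ by \eqref{eq:full}, and $z\in N_{r'}^{\Delta}(y)$ with $r'=\min_i r(y,i)$. All points of $Y_c$ were decided earlier than $c$. So $N_r^{\Delta}(c)\setminus\{c\}$ is contained in the union of the sets $N_{r'}^{\Delta}(y)$, $y\in Y_c\cap C$, $r'<\omega$, which are countably many and, by the induction hypothesis, countable.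

Finally we show that $|C|=\mathfrak c$. For $z\in Z$ let $x^z=((z,1),\dots,(z,k),(z,k),(z,k),\dots)\in M^{\omega}$, and let $H_0=\{x^c:c\in C_0\}$. The map $z\mapsto x^z$ is continuous on the compact space $Z$ and $C_0$ is dense, so the Euclidean closure of $H_0$ is $\{x^z:z\in Z\}$. The task $(\emptyset,H_0,H_0)$ occurs $\mathfrak c$ times, and $H_0\subset(X_{<\alpha})^{\omega}$ for all $\alpha$. Each time, as $|Y_\alpha|<\mathfrak c$, some $x^z$ with $z$ new is chosen. This $z$ is full, so it is put into $C$.
\end{proof}

\section{The fusion lemma}\label{sec:fusion}

In Proposition~\ref{prop:toy} we used that an uncountable closed set in a Polish space has $\mathfrak c$ points, so that at every stage some of them are new. We need a version for powers, in which \emph{each} coordinate is new or belongs to one countable set $Q$ fixed beforehand. The sets $S_Q\subset X^{\Lambda}$ below are the obstructions that remain after passing to $\tau_Q$. They decrease as $Q$ grows, and in the applications the points of $Q^{\Lambda}$ are no obstruction.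

To see what is involved, let first $\Lambda=1$. No $S_Q$ is countable, since otherwise $Q'=Q\cup S_Q$ would give $S_{Q'}\subset S_Q\subset Q'$. So we can build a Cantor scheme in $S_Q$. For $\Lambda=2$ the sets $S_Q$ might all be $\{p\}\times X$; then coordinate $0$ has to be frozen at $p$, and $p$ must be put into $Q$, while coordinate $1$ moves. Or they might all be the graph of an injection of $X$ into $X$, and then both coordinates have to move at the same time. In general we treat one coordinate after the other. If it can be frozen at a single value so that the coordinates already moving remain free to move, we freeze it; otherwise it can be made to move with them (this is \eqref{eq:dich} below). Different branches of the scheme may freeze a coordinate at different values, and $Q$ has to be closed under these choices.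

\begin{lemma}[Fusion]\label{lem:fusion}
Let $\Lambda=\omega$ or $\Lambda=n$, $1\le n<\omega$. For each countable $Q\subset X$ let $S_Q\subset X^{\Lambda}$ be such that $S_{Q'}\subset S_Q$ whenever $Q\subset Q'$, and $S_Q\not\subset Q^{\Lambda}$ for every countable $Q$. Then there are a countable $Q\subset X$ and points $x^b\in M^{\Lambda}$ $(b\in2^{\omega})$ such that
\begin{enumerate}
\item[\textup{(a)}] every neighborhood of each $x^b$ in $(M,\tau_Q)^{\Lambda}$ meets $S_Q$ in an uncountable set;
\item[\textup{(b)}] for every $Y\subset Z$ with $|Y|<\mathfrak c$ there is $b$ such that each coordinate of $x^b$ lies in $Q$ or in $(Z\setminus Y)\times\{1,\dots,k\}$.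
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Smallness.} Let $L\subset\Lambda$ be finite and nonempty. Call $S\subset X^{\Lambda}$ \emph{$L$-small} if there is a countable $R\subset X$ such that every $x\in S$ has $x_m\in R$ for some $m\in L$. In other words, $S$ is covered by countably many hyperplanes $\{x:x_m=p\}$ with $m\in L$ and $p\in X$. The $L$-small sets are closed under subsets and countable unions, and countable sets are $L$-small.

\emph{Some coordinate can move.} There is $n_0\in\Lambda$ such that no $S_Q$ is $\{n_0\}$-small. Otherwise for each $n\in\Lambda$ there are countable $Q_n,R_n\subset X$ with $x_n\in R_n$ for all $x\in S_{Q_n}$, and for $Q=\bigcup_n(Q_n\cup R_n)$ we get $S_Q\subset Q^{\Lambda}$, a contradiction.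

\emph{States.} A \emph{state} is a triple $(\sigma,L,U)$, where $\sigma$ is a finite partial function from $\Lambda$ to $X$ (the frozen coordinates), $L\subset\Lambda\setminus\mathrm{dom}\,\sigma$ is finite and nonempty (the moving coordinates), and $U\in\mathcal U_Q^{\Lambda}$ for some countable $Q\subset X$. It is a state \emph{over $Q$} if $\sigma$ has values in $Q$ and $U\in\mathcal U_Q^{\Lambda}$. Let $[\sigma]=\{x\in M^{\Lambda}:\sigma\subset x\}$. A state is \emph{good} if $S_{Q'}\cap[\sigma]\cap U$ is not $L$-small for any countable $Q'\subset X$. For example, $(\emptyset,\{n_0\},M^{\Lambda})$ is good.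

\emph{Freeze or move.} We claim:
\begin{equation}\label{eq:dich}
\begin{minipage}{0.84\textwidth}
if $(\sigma,L,U)$ is good and $n\in\Lambda\setminus(L\cup\mathrm{dom}\,\sigma)$, then $(\sigma\cup\{(n,p)\},L,U)$ is good for some $p\in X$, or $(\sigma,L\cup\{n\},U)$ is good.
\end{minipage}
\end{equation}
Suppose neither holds. For $p\in X$ let $Q_p$ be countable with $S_{Q_p}\cap[\sigma\cup\{(n,p)\}]\cap U$ $L$-small. Let $Q_*$ be countable with $S_{Q_*}\cap[\sigma]\cap U$ $(L\cup\{n\})$-small, as witnessed by the countable set $R$. Put $Q'=Q_*\cup\bigcup_{p\in R}Q_p$. A point $x\in S_{Q'}\cap[\sigma]\cap U$ has $x_m\in R$ for some $m\in L$, or $x_n=p$ for some $p\in R$. The points of the first kind form an $L$-small set, and those of the second kind lie in the countably many $L$-small sets $S_{Q_p}\cap[\sigma\cup\{(n,p)\}]\cap U$, $p\in R$. So $S_{Q'}\cap[\sigma]\cap U$ is $L$-small, a contradiction.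

\emph{Closing off.} There is a countable $Q\subset X$ such that for every state $(\sigma,L,U)$ over $Q$:
\begin{enumerate}
\item[(i)] if it is not good, then $S_Q\cap[\sigma]\cap U$ is $L$-small;
\item[(ii)] if $n\in\Lambda\setminus(L\cup\mathrm{dom}\,\sigma)$ and $(\sigma\cup\{(n,p)\},L,U)$ is good for some $p\in X$, then it is good for some $p\in Q$.
\end{enumerate}
Indeed, let $Q_0=\emptyset$. Given a countable $Q_j$, there are only countably many states over $Q_j$. To obtain $Q_{j+1}\supset Q_j$, add for each of them that is not good a countable $Q'$ with $S_{Q'}\cap[\sigma]\cap U$ $L$-small, and for each of them and each $n$ as in (ii) one suitable $p$. Let $Q=\bigcup_jQ_j$. A state over $Q$ involves only finitely many points of $Q$, so it is a state over some $Q_j$. Since $S_Q\subset S_{Q'}$ for the sets $Q'$ added, (i) and (ii) hold.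

\emph{The scheme.} Fix this $Q$ and a complete metric compatible with the Polish topology of $(M,\tau_Q)^{\Lambda}$. We construct good states $(\sigma_e,L_e,U_e)$ over $Q$ for $e\in2^{<\omega}$ such that
\begin{enumerate}
\item[1.] if $e\subset e'$, then $\sigma_e\subset\sigma_{e'}$, $L_e\subset L_{e'}$ and $U_{e'}\subset U_e$;
\item[2.] if $m\in\Lambda$ and $m<|e|$, then $m\in\mathrm{dom}\,\sigma_e\cup L_e$;
\item[3.] $\mathrm{diam}\,U_e\le2^{-|e|}$ if $|e|\ge1$;
\item[4.] $L_{e0}=L_{e1}$, and for $m\in L_{e0}$ the sets $\{x_m:x\in U_{e0}\}$ and $\{x_m:x\in U_{e1}\}$ are disjoint.
\end{enumerate}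
Start with $(\emptyset,\{n_0\},M^{\Lambda})$. Let $(\sigma_e,L_e,U_e)$ be given and $n=|e|$. If $n\in\Lambda\setminus(\mathrm{dom}\,\sigma_e\cup L_e)$, use \eqref{eq:dich} and (ii) to get a good state $(\sigma',L',U_e)$ over $Q$ with $\sigma_e\subset\sigma'$, $L_e\subset L'$ and $n\in\mathrm{dom}\,\sigma'\cup L'$. Otherwise let $\sigma'=\sigma_e$ and $L'=L_e$.

The set $S=S_Q\cap[\sigma']\cap U_e$ is not $L'$-small. Let $S'$ be $S$ minus all $U\in\mathcal U_Q^{\Lambda}$ for which $S\cap U$ is $L'$-small. As $\mathcal U_Q^{\Lambda}$ is countable, $S\setminus S'$ is $L'$-small, so $S'$ is not. Pick $x\in S'$. The set of $y\in S'$ with $y_m=x_m$ for some $m\in L'$ is $L'$-small, so there is $y\in S'$ with $y_m\ne x_m$ for all $m\in L'$. For each $m\in L'$ choose disjoint sets $E_m\ni x_m$ and $E_m'\ni y_m$ of the form $[z|r]\times\{i\}$. Choose $U_{e0}\ni x$ and $U_{e1}\ni y$ in $\mathcal U_Q^{\Lambda}$, contained in $U_e$, of diameter at most $2^{-n-1}$, with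
\[
U_{e0}\subset\{w:w_m\in E_m\text{ for all }m\in L'\},\qquad U_{e1}\subset\{w:w_m\in E_m'\text{ for all }m\in L'\}.
\]
Put $\sigma_{e0}=\sigma_{e1}=\sigma'$ and $L_{e0}=L_{e1}=L'$. As $x,y\in S'$, the sets $S\cap U_{e0}=S_Q\cap[\sigma']\cap U_{e0}$ and $S\cap U_{e1}=S_Q\cap[\sigma']\cap U_{e1}$ are not $L'$-small. By (i) the two new states are good.

\emph{The points $x^b$.} Let $b\in2^{\omega}$. The sets $U_{b|n}$ are clopen, nonempty and decreasing, with diameters tending to $0$; let $\{x^b\}=\bigcap_nU_{b|n}$. Every neighborhood of $x^b$ contains some $U_{b|n}$, and $S_Q\cap U_{b|n}$ is not $L_{b|n}$-small, hence uncountable. This proves (a).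

For (b) note first that $x^b\in[\sigma_{b|n}]$ for all $n$. Indeed, for $n'\ge n$ the set $U_{b|n'}\cap[\sigma_{b|n}]\supset U_{b|n'}\cap[\sigma_{b|n'}]$ is nonempty, and $[\sigma_{b|n}]$ is closed. Let $m\in\Lambda$. By 2, either $m\in\mathrm{dom}\,\sigma_{b|(m+1)}$, and then $x^b_m\in Q$, or $m\in L_{b|(m+1)}$. In the second case, if $b'\ne b$ and $b'|(m+1)=b|(m+1)$, then $x^{b'}_m\ne x^b_m$: apply 4 to the longest common initial segment $e$ of $b$ and $b'$, noting that $m\in L_{b|(m+1)}\subset L_{e0}$. So for given $m\in\Lambda$ and $p\in M$ there are at most $2^{m+1}$ many $b$ with $m\in L_{b|(m+1)}$ and $x^b_m=p$.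

Let $|Y|<\mathfrak c$. There are at most $\max(\omega,|Y|)<\mathfrak c$ many $b$ for which some $m\in\Lambda$ satisfies $m\in L_{b|(m+1)}$ and $x^b_m\in Y\times\{1,\dots,k\}$. Any other $b$ is as required in (b).
\end{proof}

The lemma meets the construction as follows. By (b), whatever has been decided before a given stage, one of the $x^b$ is available at that stage.

\begin{corollary}[Reflection]\label{cor:refl}
Let $Q$ and $x^b$ $(b\in2^{\omega})$ be as in Lemma~\textup{\ref{lem:fusion}}.
\begin{enumerate}
\item[\textup{(A)}] Let $\Lambda=\omega$, and let $H_0,K_0\subset X^{\omega}$ be countable and such that all $x^b$ are in the closures of both $H_0$ and $K_0$ in $(M,\tau_Q)^{\omega}$. Then the closures of $H_0$ and $K_0$ in $X^{\omega}$ meet.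
\item[\textup{(B)}] Let $\Lambda=n$ with $1\le n<k$, and let $F\subset M^n$ be a Borel set containing all $x^b$. Then $F$ contains a point of $X^n$ all of whose coordinates are in $Q\cup\mathcal A$.
\end{enumerate}
\end{corollary}

\begin{proof}
Since $\mathrm{cf}(\mathfrak c)>\omega$ by K\"onig's theorem, every countable subset of $X$ lies in some $X_{<\beta}$, and every countable subset of $X^{\omega}$ in some $(X_{<\beta})^{\omega}$, with $\beta<\mathfrak c$. As each task occurs cofinally often, there is $\alpha$ such that $T_\alpha$ is $(Q,H_0,K_0)$ (resp.\ $(Q,n,F)$), $Q\subset X_{<\alpha}$ and, in (A), $H_0,K_0\subset(X_{<\alpha})^{\omega}$. As $|Y_\alpha|<\mathfrak c$, part (b) of Lemma~\ref{lem:fusion} with $Y=Y_\alpha$ shows that a point as required at stage $\alpha$ exists, so one was chosen. Apply Lemma~\ref{lem:caught}.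
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\subsection{$X^{\omega}$ is normal}\label{sub:normal}

Let $H,K\subset X^{\omega}$ be disjoint and closed. For countable $Q\subset X$ let $P_Q$ be the intersection of the closures of $H$ and $K$ in $(X,\tau_Q)^{\omega}$. It decreases as $Q$ increases. By \eqref{eq:agree}, at points of $Q^{\omega}$ the spaces $(X,\tau_Q)^{\omega}$ and $X^{\omega}$ have the same neighborhoods, so $P_Q\cap Q^{\omega}\subset H\cap K=\emptyset$.

If $P_Q\subset Q^{\omega}$ for some $Q$, then $P_Q=\emptyset$. So $H$ and $K$ have disjoint closures in a metrizable topology coarser than that of $X^{\omega}$, and hence disjoint open neighborhoods.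

Otherwise apply Lemma~\ref{lem:fusion} with $S_Q=P_Q$ to get $Q$ and $x^b$. As $(X,\tau_Q)^{\omega}$ is second countable, there are countable $H_0\subset H$ and $K_0\subset K$ that are dense in $H$ and $K$ with respect to its topology. By (a) each $x^b$ is in the $(M,\tau_Q)^{\omega}$-closure of $P_Q$, hence in those of $H_0$ and $K_0$. By Corollary~\ref{cor:refl}(A) the closures of $H_0$ and $K_0$ in $X^{\omega}$ meet, so $H\cap K\ne\emptyset$, a contradiction.

\subsection{Closed discrete subsets of $X^{\omega}$ are countable}\label{sub:cd}

Suppose $E\subset X^{\omega}$ is closed, discrete and uncountable. If $Q\subset X$ is countable, then the subspace $Q$ is second countable, because $X$ is first countable. So $Q^{\omega}$ is second countable, the discrete set $E\cap Q^{\omega}$ is countable, and $E\not\subset Q^{\omega}$. Apply Lemma~\ref{lem:fusion} with $S_Q=E$ for all $Q$. For the resulting $Q$, choose recursively disjoint countable $H_0,K_0\subset E$, both meeting every $U\in\mathcal U_Q^{\omega}$ for which $U\cap E$ is infinite. By (a) all $x^b$ are in the $(M,\tau_Q)^{\omega}$-closures of $H_0$ and $K_0$. By Corollary~\ref{cor:refl}(A) the closures of $H_0$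 and $K_0$ in $X^{\omega}$ meet. But $H_0$ and $K_0$ are disjoint, and as subsets of $E$ they are closed, a contradiction.

\subsection{$X^{\omega}$ is collectionwise normal}

Choosing a point in each member of a discrete family of nonempty closed sets yields a closed discrete set, so by Subsection~\ref{sub:cd} such families are countable. Let $\{E_j:j<\omega\}$ be a discrete family of closed sets (finite families are covered by adding empty sets). Then $\bigcup_jE_j$ is closed and the function with value $j$ on $E_j$ is continuous on it. As $X^{\omega}$ is normal, by Tietze's theorem this function extends to a continuous $f:X^{\omega}\to\mathbb R$. The sets $f^{-1}((j-\frac13,j+\frac13))$ are pairwise disjoint open neighborhoods of the $E_j$.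

\subsection{$X^n$ is Lindel\"of for $n<k$}

For $n=0$ this is trivial; let $1\le n<k$ and let $\mathcal O$ be an open cover of $X^n$. For countable $Q\subset X$ let
\[
F_Q=M^n\setminus\bigcup\{U\in\mathcal U_Q^n:U\cap X^n\subset O\text{ for some }O\in\mathcal O\},\qquad S_Q=F_Q\cap X^n.
\]
So $S_Q$ is the part of $X^n$ not yet covered by $\tau_Q$-open sets that are small with respect to $\mathcal O$. It decreases as $Q$ increases. The set $F_Q$ is closed in $(M,\tau_Q)^n$, and it is Borel in $M^n$, since $\mathcal U_Q^n$ is a countable family of Borel sets. Moreover,
\begin{equation}\label{eq:notF}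
\text{no point }x\in X^n\text{ with all coordinates in }Q\cup\mathcal A\text{ is in }F_Q.
\end{equation}
Indeed, if $x\in O\in\mathcal O$, then by \eqref{eq:agree} there is $U\in\mathcal U_Q^n$ with $x\in U\cap X^n\subset O$.

If $S_Q\subset Q^n$ for some $Q$, then $S_Q=\emptyset$ by \eqref{eq:notF}, and $X^n$ is covered by countably many sets $U\cap X^n$, each contained in a member of $\mathcal O$; so $\mathcal O$ has a countable subcover. Otherwise Lemma~\ref{lem:fusion} gives $Q$ and $x^b$. By (a), and since $F_Q\supset S_Q$ is closed in $(M,\tau_Q)^n$, all $x^b$ are in $F_Q$. Corollary~\ref{cor:refl}(B) yields a point of $F_Q\cap X^n$ with all coordinates in $Q\cup\mathcal A$, contradicting \eqref{eq:notF}.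

The hypothesis $n<k$ enters only through the tasks of type 2: a point with $k$ coordinates can involve all copies of a new $z$, which then cannot be put into any $B_j$.

\subsection{$X^{\kappa}$ is not metaLindel\"of for $\kappa\ge k$}\label{sub:notml}

By Lemma~\ref{lem:diag}, $\Delta$ is closed in $X^k$, and $X^k$ is homeomorphic to a closed subspace of $X^{\omega}$ and of $X^{\kappa}$. By Subsection~\ref{sub:cd} the closed discrete subsets of $\Delta$ are countable. As $\Delta$ is locally countable and uncountable, Lemma~\ref{lem:loccount} shows that it is not metaLindel\"of. Hence neither is $X^{\kappa}$. In particular, $X^{\kappa}$ is neither paracompact nor Lindel\"of.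

\subsection{$X^{\kappa}$ is not normal for $\kappa\ge\omega_1$}

First, $X$ is not countably compact. Otherwise every closed subset of $X$ would be countably compact, hence compact, and so closed, in the coarser metrizable topology. The two topologies would then coincide, and $X$ and $X^k$ would be compact, contrary to Subsection~\ref{sub:notml}. So $X$ contains a closed copy of $\mathbb N$, and $X^{\kappa}$ contains a closed copy of $X^{\omega_1}$, hence of $\mathbb N^{\omega_1}$, which is not normal \cite{Stone}.

\medskip
For $\kappa\le\omega$, $X^{\kappa}$ is a point or homeomorphic to a closed subspace of $X^{\omega}$, hence normal by Subsection~\ref{sub:normal}. This completes the proof of Theorem~\ref{thm:main}. \qed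

\section{Proof of Theorem~\ref{thm:all}}

For $\lambda<\omega$ use Theorem~\ref{thm:main}. For $\lambda=\omega_1$ take $X=\mathbb N$: the power $\mathbb N^{\kappa}$ is separable metrizable, hence Lindel\"of and paracompact, for $\kappa\le\omega$, and it is not normal, hence neither paracompact nor Lindel\"of, for $\kappa\ge\omega_1$. For $\lambda=\omega$ the space would have all finite powers Lindel\"of (resp.\ paracompact), while $X^{\omega}$ would be normal but not Lindel\"of (resp.\ not paracompact). The following proposition excludes this.

\begin{proposition}
If $X^n$ is Lindel\"of (resp.\ paracompact) for all $n<\omega$ and $X^{\omega}$ is normal, then $X^{\omega}$ is Lindel\"of (resp.\ paracompact).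
\end{proposition}

An open cover of $X^{\omega}$ is, near each point, decided by finitely many coordinates. The region decided by the first $n$ coordinates is open. To use the hypothesis on finite powers we have to shrink it to closed sets, and it is here that normality helps, through the normality of $X^{\omega}\times(\omega+1)$.

\begin{proof}
Assume $|X|\ge2$; otherwise there is nothing to prove. Let $Y=X^{\omega}$. Then $Y\cong Y\times Y$. If $a,b\in X$ are distinct, then $\{a,b\}^{\omega}$ is a closed copy of $2^{\omega}$ in $Y$, and $2^{\omega}$ contains the convergent sequence $\omega+1$ as a closed subspace. So $Y\times(\omega+1)$ is homeomorphic to a closed subspace of $Y$, hence normal.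

\emph{Shrinking.} Let $\mathcal O$ be an open cover of $Y$. Let $\mathcal G_n$ be the family of all open $V\subset X^n$ with $V\times X^{\omega\setminus n}$ contained in a member of $\mathcal O$, and $G_n=\bigcup\mathcal G_n$. The open sets $G_n\times X^{\omega\setminus n}$ increase with $n$ and cover $Y$. Let $D_n$ be their complements; these are closed, decrease, and have empty intersection. In $Y\times(\omega+1)$ consider the disjoint sets
\[
Y\times\{\omega\}\qquad\text{and}\qquad E=\bigcup_{n<\omega}D_n\times\{n\}.
\]
The first is closed. So is the second: each $y\in Y$ is outside some $D_n$, and then $(Y\setminus D_n)\times\{j:n\le j\le\omega\}$ is a neighborhood of $(y,\omega)$ missing $E$; at points $(y,n)$ with $n<\omega$ we use that $D_n$ is closed. By normality there is an open $G\supset E$ whose closure misses $Y\times\{\omega\}$. Put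
\[
U_n=\{y:(y,n)\in G\}\supset D_n,\qquad W_n=Y\setminus\mathrm{cl}\,U_n.
\]
Each $(y,\omega)$ has a neighborhood missing $G$, so $y$ has a neighborhood that misses $U_n$ for all large $n$. Hence $\bigcup_nW_n=Y$. Moreover, since $U_n$ is open, $\mathrm{cl}\,W_n\subset Y\setminus U_n\subset Y\setminus D_n=G_n\times X^{\omega\setminus n}$.

\emph{Passing to finite powers.} For $m\ge n$ let $W_{n,m}$ be the union of all open $V\subset X^m$ with $V\times X^{\omega\setminus m}\subset W_n$. As $W_n$ is open, it is the union of the sets $W_{n,m}\times X^{\omega\setminus m}$, $m\ge n$. So these sets, for $n\le m<\omega$, cover $Y$. Since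
\[
\mathrm{cl}(W_{n,m})\times X^{\omega\setminus m}=\mathrm{cl}(W_{n,m}\times X^{\omega\setminus m})\subset\mathrm{cl}\,W_n\subset G_n\times X^{\omega\setminus n},
\]
the closed set $\mathrm{cl}\,W_{n,m}\subset X^m$ is covered by the open sets $V\times X^{m\setminus n}$ with $V\in\mathcal G_n$.

\emph{The Lindel\"of case.} Countably many of these sets cover $\mathrm{cl}\,W_{n,m}$. For each of them, $V\times X^{\omega\setminus n}$ is contained in a member of $\mathcal O$. Collecting over all $n\le m<\omega$ gives a countable subcover of $\mathcal O$.

\emph{The paracompact case.} The sets $V\times X^{m\setminus n}$, $V\in\mathcal G_n$, together with $X^m\setminus\mathrm{cl}\,W_{n,m}$ form an open cover of $X^m$. Take a locally finite open refinement that covers $X^m$, and keep those of its members that meet $\mathrm{cl}\,W_{n,m}$. They cover $\mathrm{cl}\,W_{n,m}$, and each of them is contained in some $V\times X^{m\setminus n}$ with $V\in\mathcal G_n$. Their preimages under the projection $Y\to X^m$ form a locally finite family of open sets in $Y$, each contained in a member of $\mathcal O$. Collecting over all $n\le m<\omega$ gives a $\sigma$-locally finite open refinement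 of $\mathcal O$ covering $Y$. By a theorem of E.~Michael \cite{Michael}, a regular space in which every open cover has a $\sigma$-locally finite open refinement is paracompact. So $Y$ is paracompact.
\end{proof}

This completes the proof of Theorem~\ref{thm:all}. \qed

\begin{thebibliography}{9}

\bibitem{FM}
\emph{Normality and paracompactness in finite and countable Cartesian products},
\texttt{http://matwbn.icm.edu.pl/ksiazki/fm/fm105/fm10518.pdf}.

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}, Lemmas 13.2, 13.3.

\bibitem{Michael}
E.~Michael, 1953 (regular spaces in which every open cover has a $\sigma$-locally finite open refinement are paracompact).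

\bibitem{Stone}
A.~H.~Stone, 1948 (the space $\mathbb N^{\omega_1}$ is not normal).

\end{thebibliography}

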